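\title{Invertible symbols for the $b$-functions of parabolic semi-invariants}


\begin{abstract}
Let $G$ be a simply connected complex semisimple group, $P$ and $P^-$ opposite parabolic subgroups, and $f_j$ the basic semi-invariants of $P^-\times P$ on $G$. We construct, for each $i$, a differential operator $P_i$ on $G$ with $P_if^{s+\varpi_i}=b_i(s)f^s$, $b_i\neq0$, and one non-singular point $p$ of the characteristic variety of the modules $\mathcal N(\lambda)=\mathcal D_G[t]f^{\lambda+t\delta}/t\mathcal D_G[t]f^{\lambda+t\delta}$ at which the principal symbols of all the $P_i$ are non-zero. Each equation can therefore be inverted microlocally at $p$, which proves a conjecture on these $b$-functions. The operator $P_i$ comes from a singular vector in the tensor product of a generalized Verma module with a fundamental representation, and $p$ lies over a Richardson element. We also show that $b_i$ generates the ideal of all $b$-functions for the shift $\varpi_i$, compute its degree, and show that it is a product of linear forms $(s,\alpha)+r$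 with $\alpha$ a root and $r$ rational.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{A functional equation that can be inverted}\label{ss:model}

Consider the equation $\partial x^{s+1}=(s+1)x^s$ on the affine line. It is one of many equations $Kx^{s+1}=b(s)x^s$; another is $\partial x\partial\, x^{s+1}=(s+1)^2x^s$. One can see on the operator alone that the first is the best possible. Let $\mathcal D$ be the ring of differential operators, fix $\lambda\in\mathbf C$, and put $\mathcal N=\mathcal D[t]x^{\lambda+t}$. Since $t\,x^{\lambda+t}=(x\partial-\lambda)x^{\lambda+t}$, and since an operator $a(x)\partial^j+\cdots$ applied to $x^{\lambda+t}$ has leading term $a(x)x^{-j}t^j\,x^{\lambda+t}$, the module $\mathcal N$ is free over $\mathcal D$ on $x^{\lambda+t}$. Hence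
\[
\mathcal N(\lambda):=\mathcal N/t\mathcal N=\mathcal D/\mathcal D(x\partial-\lambda),
\]
with generator $u_\lambda$ and characteristic variety $\{x\xi=0\}$ for every $\lambda$. At a point $p=(0,\xi)$ with $\xi\neq0$ the symbol of $\partial$ does not vanish, so $\partial$ has an inverse as a micro-differential operator, and
\[
\partial\,(xu_\lambda)=(\lambda+1)u_\lambda,\qquad xu_\lambda=(\lambda+1)\,\partial^{-1}u_\lambda\quad\text{at }p .
\]
Any equation $Kx^{s+1}=b(s)x^s$ now gives $b(\lambda)u_\lambda=(\lambda+1)K\partial^{-1}u_\lambda$ at $p$, and $u_\lambda\ne0$ there, so $b(-1)=0$. An operator whose symbol is invertible at a single point of the characteristic variety thus certifies that its polynomial is minimal. The symbol $x\xi^2$ of $\partial x\partial$ vanishes on the whole characteristic variety.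

This paper proves that such a certificate exists for the semi-invariants of a pair of opposite parabolic subgroups, for all of them at the same point.

\subsection{The semi-invariants and the modules $\mathcal N(\lambda)$}\label{ss:setting}

Let $G$ be a connected, simply connected complex semisimple algebraic group with Lie algebra $\mathfrak g$. Fix a maximal torus $T$ with Lie algebra $\mathfrak t$ and a system of positive roots, with simple roots $\alpha_j$ and fundamental weights $\varpi_j$ ($j\in S$). Fix $I\subsetneq S$ and put $J=S\setminus I$, $k=|J|\ge1$. Let $\mathfrak l$ be the sum of $\mathfrak t$ and the root spaces of the roots in the span of the $\alpha_j$, $j\in I$, and let $\mathfrak n$ (respectively $\mathfrak n^-$) be the sum of the root spaces of the other positive (respectively negative) roots. The standard parabolic subgroup $P$ and its opposite $P^-$ have Lie algebras $\mathfrak p=\mathfrak l\oplus\mathfrak n$ and $\mathfrak p^-=\mathfrak l\oplus\mathfrak n^-$. For $j\in J$ the weight $\varpi_j$ extends to a character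 of $P$ and of $P^-$, trivial on the unipotent radicals and again written $\varpi_j$.

For $j\in J$ let $v$ be a highest weight vector of the irreducible $G$-module of highest weight $\varpi_j$ (this is where simple connectedness is used), let $v^*$ be the weight vector of the dual module with $\langle v^*,v\rangle=1$, and put $f_j(g)=\langle v^*,gv\rangle$. Then $f_j(1)=1$ and
\begin{equation}\label{eq:semi}
f_j(g_-gg_+)=\varpi_j(g_-)\,\varpi_j(g_+)\,f_j(g)\qquad(g_-\in P^-,\ g\in G,\ g_+\in P).
\end{equation}
For $G=\mathrm{SL}_l$, $f_j$ is the upper left $j\times j$ minor. Put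
\[
\mathfrak a^*=\bigoplus_{j\in J}\mathbf C\varpi_j,\qquad \delta=\sum_{j\in J}\varpi_j,\qquad f^\delta=\prod_{j\in J}f_j .
\]
Let $s_j$ ($j\in J$) be variables, $\mathbf C[s]=\mathbf C[s_j:j\in J]$, and $s=\sum_js_j\varpi_j$ the generic point of $\mathfrak a^*$; polynomials and operators depending on $s$ are evaluated at $\lambda=\sum_j\lambda_j\varpi_j\in\mathfrak a^*$ by $s_j=\lambda_j$. The symbol $f^s=\prod_jf_j^{s_j}$ is the generator of the free $\mathcal O_G[(f^\delta)^{-1}][s]$-module of rank one on which a vector field $\partial$ acts by $\partial(\varphi f^s)=(\partial\varphi+\varphi\sum_js_j\,\partial f_j/f_j)f^s$. We write $f^{s+\varpi_i}=f_if^s$.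

Let $\mathcal D_G$ be the sheaf of differential operators on $G$ and $t$ one more variable. For $\lambda\in\mathfrak a^*$, define $f^{\lambda+t\delta}=\prod_jf_j^{\lambda_j+t}$ in the same way, as the generator of $\mathcal O_G[(f^\delta)^{-1}][t]f^{\lambda+t\delta}$, and put
\[
\mathcal N=\mathcal D_G[t]f^{\lambda+t\delta},\qquad \mathcal N(\lambda)=\mathcal N/t\mathcal N=\mathcal D_Gu_\lambda,\qquad u_\lambda=f^{\lambda+t\delta}\bmod t\mathcal N .
\]
One thinks of $u_\lambda$ as $f^{\lambda+0\delta}$. It remembers the singularities of nearby exponents, which $f^\lambda$ itself may forget: on the line, $\mathcal Dx^0$ is the ring of functions, while $\mathcal N(0)=\mathcal D/\mathcal Dx\partial$. For $i\in J$ the inclusion $\mathcal D_G[t]f_if^{\lambda+t\delta}\subset\mathcal D_G[t]f^{\lambda+t\delta}$ induces a map $\mathcal N(\lambda+\varpi_i)\to\mathcal N(\lambda)$ that sends $u_{\lambda+\varpi_i}$ to $f_iu_\lambda$.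

Let $\mathbf W_0\subset T^*G$ be the characteristic variety $\operatorname{Ch}\mathcal N(\lambda)$. It is stated in \cite{source} that it does not depend on $\lambda$; we shall not need this, since we determine the germ of $\operatorname{Ch}\mathcal N(\lambda)$ at our point for every $\lambda$. For $p\in T^*G$ let $\mathcal E_p$ be the ring of germs at $p$ of micro-differential operators on $G$ (Section~\ref{ss:micro} recalls what we use about it). We say that $Q\in\mathcal E_p[s]$ has \emph{principal symbol independent of $s$} if, for some $j$, all $Q(\lambda)$ have order at most $j$ and the same symbol of order $j$.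

\subsection{The conjecture}\label{ss:conj}

The following is Conjecture A$'$ of \cite{source}.

\medskip
\noindent\textbf{Conjecture A$'$.} \emph{There is a non-singular point $p$ of $\mathbf W_0$ such that for every $i\in J$ there exist a differential operator $P_i\in\Gamma(G,\mathcal D_G)$, an operator $Q_i\in\mathcal E_p[s]$ whose principal symbol is independent of $s$ and invertible at $p$, and a non-zero polynomial $b_i\in\mathbf C[s]$, such that for all $\lambda\in\mathfrak a^*$}
\begin{align}
P_i\,f_iu_\lambda&=b_i(\lambda)\,u_\lambda&&\text{in }\mathcal N(\lambda),\label{eq:first}\\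
f_iu_\lambda&=b_i(\lambda)\,Q_i(\lambda)\,u_\lambda&&\text{in }(\mathcal E\otimes_{\mathcal D_G}\mathcal N(\lambda))_p.\label{eq:second}
\end{align}

\medskip
The point $p$ cannot be chosen where things are simple. Setting $t=0$ maps $\mathcal N(-\varpi_i)$ to $\mathcal O_G[(f^\delta)^{-1}]$ and turns \eqref{eq:first} into $P_i(1)=b_i(-\varpi_i)f_i^{-1}$. The function $f_i$ vanishes at a representative of the simple reflection in $\alpha_i$, which moves the weight $\varpi_i$; so $b_i(-\varpi_i)=0$. Then \eqref{eq:second} says $f_iu_{-\varpi_i}=0$ at $p$, while $u_{-\varpi_i}\ne0$ at a point of the characteristic variety. Hence $p$ must lie over a common zero of all the $f_i$, $i\in J$.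

\subsection{Results}\label{ss:results}

\begin{theorem}\label{thm:A}
Conjecture A$'$ holds. More precisely, there is a non-singular point $p$ of $\mathbf W_0$ and, for every $i\in J$, there are $P_i\in\Gamma(G,\mathcal D_G)$ with principal symbol non-zero at $p$ and $0\neq b_i\in\mathbf C[s]$, such that $P_i$, $b_i$ and $Q_i:=P_i^{-1}\in\mathcal E_p$, which is independent of $s$, satisfy \eqref{eq:first} and \eqref{eq:second} for all $\lambda$.
\end{theorem}

To describe $p$, identify $T^*G$ with $G\times\mathfrak g$ by left translation and the Killing form $\kappa$, and let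
\[
\Lambda=\{(g,\xi):\xi\in\mathfrak n,\ \operatorname{Ad}(g)\xi\in\mathfrak n^-\}.
\]
The point is $p=(g_0,x)\in\Lambda$, where $x$ lies in the dense $P$-orbit in $\mathfrak n$ and $g_0$ is found by a limit in Section~\ref{sec:point}; near $p$, $\Lambda$ is a manifold and equals $\operatorname{Ch}\mathcal N(\lambda)$ for every $\lambda$. Let $(\ ,\ )$ be the form on $\mathfrak t^*$ induced by $\kappa$.

\begin{theorem}\label{thm:B}
Let $p=(g_0,x)$, $P_i$, $b_i$, $Q_i$ be as constructed in the proof of Theorem~\ref{thm:A}.
\begin{enumerate}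
\item[(1)] $\mathcal N(\lambda)$ has multiplicity one along $\Lambda$ at $p$, for all $\lambda$.
\item[(2)] $b_i$ generates the ideal $\mathfrak B_i=\{b\in\mathbf C[s]: bf^s\in\Gamma(G,\mathcal D_G)[s]f^{s+\varpi_i}\}$.
\item[(3)] If $(P',Q',b')$ satisfies the requirements of Conjecture A$'$ for $i$ at this $p$, then $b'$ is a constant multiple of $b_i$.
\item[(4)] $\mathcal N(\lambda+\varpi_i)\to\mathcal N(\lambda)$ is surjective if and only if $b_i(\lambda)\neq0$.
\item[(5)] $\deg b_i=\operatorname{ord}P_i=\varpi_i(B)-\varpi_i(\operatorname{Ad}(g_0)B)$ for any $B\in\mathfrak p$ with $[B,x]=x$; for such $B$, $\operatorname{Ad}(g_0)B\in\mathfrak p^-$.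
\item[(6)] $b_i$ is a constant multiple of a product $\prod_l\bigl((s,\alpha_{(l)})+r_l\bigr)$ with roots $\alpha_{(l)}$ of $\mathfrak n$ and $r_l\in\mathbf Q$.
\end{enumerate}
\end{theorem}

\subsection{The method}\label{ss:method}

The group $H=P^-\times P$ does all the work, in three places. First, the symbols of the vector fields of $H$ that kill $f^s$ cut out a variety $\mathcal W\subset T^*G$ fibered over $\mathfrak a^*$ by the symbol $\mathbf c$ of $s$; we choose $p$ so that $\mathcal W$ is smooth at $p$, $\mathbf c$ is a submersion, and $H$ is infinitesimally transitive on the fibers (Section~\ref{sec:point}). At such a point the microlocalized modules have a symbol calculus with values in functions on $\mathcal W$ and $\Lambda$ (Section~\ref{sec:modules}). Second, a vector $\zeta$ of weight $s$ for $\mathfrak p$ in the tensor product of a generalized Verma module with a fundamental representation yields, through matrix coefficients, an element $P_if^{s+\varpi_i}$ with the semi-invariance of $f^s$, hence a multiple $b_if^s$ (Section~\ref{sec:operator}).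 Third, semi-invariance forces the symbol of $P_i$ on $\mathcal W$ to be $\psi(\mathbf c)$ times a unit, with $\psi$ a homogeneous polynomial. The heart of the proof shows that a non-constant $\psi$ would make $\zeta$ vanish on a hypersurface of $\mathfrak a^*$; this is excluded by dividing $\zeta$ by the greatest common divisor of its coefficients (Section~\ref{sec:symbol}). All three steps are visible for $\mathrm{SL}_2$ (Section~\ref{sec:sl2}).

\section{Conventions and tools}\label{sec:tools}

\subsection{Lie algebra notation}\label{ss:lie}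

Put $n=\dim G$, $U=\exp\mathfrak n$, $U^-=\exp\mathfrak n^-$, $L=P\cap P^-$ (connected, with Lie algebra $\mathfrak l$), so $P=LU$ and $P^-=LU^-$. The big cell $\Omega=P^-P=U^-P$ is open and dense in $G$, and the $f_j$ have no zero on it by \eqref{eq:semi}. Put $H=P^-\times P$ and $\mathfrak h=\mathfrak p^-\times\mathfrak p$. With respect to $\kappa$, $\mathfrak p^\perp=\mathfrak n$ and $(\mathfrak p^-)^\perp=\mathfrak n^-$. For $X\in\mathfrak g$, $\mathfrak g_X$ is its centralizer.

Elements $c\in\mathfrak a^*$ are characters of $\mathfrak p$ and of $\mathfrak p^-$; for $(A,B)\in\mathfrak h$ put $c(A,B)=c(A)+c(B)$. Let $\mathfrak z=\bigcap_{j\in I}\ker\alpha_j$ be the center of $\mathfrak l$, of dimension $k$. For $c\in\mathfrak a^*$ let $h_c\in\mathfrak t$ be defined by $\kappa(h_c,\cdot)=c$ on $\mathfrak t$, so that $(c,\chi)=\chi(h_c)$ for $\chi\in\mathfrak t^*$. Since $c$ is orthogonal to the $\alpha_j$, $j\in I$, we have $h_c\in\mathfrak z$, and $c\mapsto h_c$ is an isomorphism $\mathfrak a^*\cong\mathfrak z$ by dimension. Both $c$ and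 $\kappa(h_c,\cdot)$ vanish on root spaces, so
\begin{equation}\label{eq:hc}
\kappa(h_c,A)=c(A)\qquad(A\in\mathfrak p\cup\mathfrak p^-).
\end{equation}
Restriction $\mathfrak a^*\to\mathfrak z^*$ is an isomorphism: $c$ kills the coroots of the $\alpha_j$, $j\in I$, and these span a complement of $\mathfrak z$ in $\mathfrak t$ because the Cartan matrix of $I$ is invertible. Let $(Z_j)_{j\in J}$ be the basis of $\mathfrak z$ with $\varpi_i(Z_j)=\delta_{ij}$.

Call $c\in\mathfrak a^*$ \emph{regular} if $(c,\alpha)\neq0$ for every root $\alpha$ of $\mathfrak n$. Such an $\alpha$ is $\sum_jn_j\alpha_j$ with all $n_j\geq0$ and $n_j>0$ for some $j\in J$, so $(\delta,\alpha)=\sum_{j\in J}n_j(\alpha_j,\alpha_j)/2>0$: the weight $\delta$ is regular. Let $h_0\in\mathfrak z$ be the element with $\alpha_j(h_0)=1$ for $j\in J$, and $c_0\in\mathfrak a^*$ the element with $h_{c_0}=h_0$. The eigenvalues of $\operatorname{ad}h_0$ on $\mathfrak n$ are positive integers, and those on $\mathfrak n^-$ negative integers.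

We use three facts on algebraic groups.
\begin{enumerate}
\item[(G1)] (Richardson) There is $x\in\mathfrak n$ such that $\operatorname{Ad}(P)x$ is open and dense in $\mathfrak n$ and $\dim\operatorname{Ad}(G)x=2\dim\mathfrak n$. We call the elements of this $P$-orbit \emph{Richardson elements}; they satisfy $[\mathfrak p,x]=\mathfrak n$ and $\dim\mathfrak g_x=\dim\mathfrak l$.
\item[(G2)] (Kostant--Rosenlicht) Orbits of a unipotent group on an affine variety are closed.
\item[(G3)] Centralizers of tori in $G$ are connected.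
\end{enumerate}

\subsection{Vector fields and their symbols}\label{ss:fields}

For $A\in\mathfrak g$ put
\[
(\mathsf R(A)\varphi)(g)=\tfrac{d}{d\tau}\varphi(ge^{\tau A})\big|_{\tau=0},\qquad(\mathsf L(A)\varphi)(g)=\tfrac{d}{d\tau}\varphi(e^{\tau A}g)\big|_{\tau=0}.
\]
The map $\mathsf R$ is a Lie algebra homomorphism, so it extends to the enveloping algebra $\mathcal U(\mathfrak g)$, and $\mathsf L(A)$ commutes with $\mathsf R(B)$. Put $D_{A,B}=\mathsf L(A)+\mathsf R(B)$. By \eqref{eq:semi}, $D_{A,B}f_j=\varpi_j(A,B)f_j$ for $(A,B)\in\mathfrak h$.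

The point $(g,\xi)$ of $G\times\mathfrak g=T^*G$ is the covector taking the value $\kappa(\xi,B)$ on the velocity of $ge^{\tau B}$. As $e^{\tau A}g=ge^{\tau\operatorname{Ad}(g^{-1})A}$, the symbol of $D_{A,B}$ is
\begin{equation}\label{eq:symbolD}
\sigma(D_{A,B})(g,\xi)=\kappa(\operatorname{Ad}(g)\xi,A)+\kappa(\xi,B).
\end{equation}
The group $H$ acts on $G$ by $(g_-,g_+)g=g_-gg_+^{-1}$ and on $T^*G$ by $(g_-,g_+)(g,\xi)=(g_-gg_+^{-1},\operatorname{Ad}(g_+)\xi)$. Let $\Xi_{A,B}$ be the lift of $D_{A,B}$ to $T^*G$, with flow $(e^{\tau A}ge^{\tau B},\operatorname{Ad}(e^{-\tau B})\xi)$; the $\Xi_{A,B}$, $(A,B)\in\mathfrak h$, span the tangent spaces of the $H$-orbits. In canonical coordinates put $\{F,F'\}=\sum_l(\partial_{\xi_l}F\,\partial_{x_l}F'-\partial_{x_l}F\,\partial_{\xi_l}F')$. For a vector field $\sum_lv_l\partial_{x_l}$ with symbol $\sigma=\sum_l v_l\xi_l$ one has $\{\sigma,x_j\}=v_j$ and $\{\sigma,\xi_j\}=-\sum_l(\partial_{x_j}v_l)\xi_l$, which are the components of the lift. So $\Xi_{A,B}=\{\sigma(D_{A,B}),\cdot\}$.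

Let $\theta$ be the Euler field of the fibers of $T^*G$. It commutes with the $\Xi_{A,B}$, whose flows are linear on the fibers. For $q$ off the zero section and $j\in\mathbf Z$, $\mathcal O(j)_q$ is the space of holomorphic germs $F$ at $q$ with $\theta F=jF$, and $\mathcal O_Y(j)_q$ is defined in the same way for a submanifold $Y\ni q$ to which $\theta$ is tangent.

\subsection{Characteristic varieties and micro-differential operators}\label{ss:micro}

For a coherent cyclic module $\mathcal M=\mathcal D_Gu$, filtered by the order of operators, $\operatorname{Ch}\mathcal M$ is the support of $\operatorname{gr}\mathcal M$ on $T^*G$: the common zero set of the symbols $\sigma_j(K)$ of the local operators $K$ of order at most $j$ with $Ku=0$. The \emph{multiplicity} of $\mathcal M$ along an irreducible component $C$ of $\operatorname{Ch}\mathcal M$ is the length of $\operatorname{gr}\mathcal M$ at the generic point of $C$.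

The sheaf $\mathcal E$ of analytic micro-differential operators lives on $T^*G$. It contains the differential operators, and is the union of an increasing multiplicative filtration $\mathcal E(j)$, $j\in\mathbf Z$, extending the order filtration. We use the following facts \cite[Ch.~II]{SKK}; in (E1) and (E2), $q$ is off the zero section.
\begin{enumerate}
\item[(E1)] The symbol $\sigma_j$ induces $\mathcal E_q(j)/\mathcal E_q(j-1)\cong\mathcal O(j)_q$, multiplicatively. For $K\in\mathcal E_q(j)$ and a vector field $v$, $[v,K]\in\mathcal E_q(j)$ and $\sigma_j([v,K])=\{\sigma(v),\sigma_j(K)\}$. In particular $\sigma_j([D_{A,B},K])=\Xi_{A,B}\,\sigma_j(K)$.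
\item[(E2)] If $K\in\mathcal E_q(j)$ and $\sigma_j(K)(q)\neq0$, then $K$ is invertible in $\mathcal E_q$ and $K^{-1}\in\mathcal E_q(-j)$.
\item[(E3)] $\mathcal E$ is flat over $\mathcal D$, and the support of $\mathcal E\otimes_{\mathcal D}\mathcal M$ is $\operatorname{Ch}\mathcal M$ for coherent $\mathcal M$.
\end{enumerate}
We take $\mathcal D_G$ to be the sheaf of algebraic operators. The facts above apply through $\mathcal M\mapsto\mathcal D_G^{\mathrm{an}}\otimes_{\mathcal D_G}\mathcal M$, which is exact, preserves characteristic varieties and does not change $\mathcal E\otimes\mathcal M$. By exactness it carries $\mathcal N$ and $\mathcal N(\lambda)$ to their holomorphic versions, so the theorems may be read with holomorphic operators as well: the $P_i$ are algebraic, and the other operators in the proofs are used only as elements of $\mathcal E_p$.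

\section{The group $\mathrm{SL}_2$}\label{sec:sl2}

Let $G=\mathrm{SL}_2$, $g=(g_{ab})$, with $P$ upper and $P^-$ lower triangular. Then $k=1$, $\delta=\varpi$, $f=g_{11}$. Let $e_+$, $e_-$ be the upper and lower triangular elementary matrices and $Z=\operatorname{diag}(1,-1)$; then $\varpi(Z)=1$, $\kappa(Z,Z)=8$, $\kappa(e_+,e_-)=4$, $h_\varpi=Z/8$. Right multiplication acts on columns, so $\mathsf R(Z)f=f$, $\mathsf R(e_-)f=g_{12}$ and $\mathsf R(e_+)g_{22}=g_{21}$.

\emph{The operator.} Let $\Delta$ be the Verma module over $\mathbf C[s]$ with generator $1'$, $e_+1'=0$, $Z1'=(s+1)1'$; it maps to $\mathcal O_G[f^{-1}][s]f^s$ by $a1'\mapsto\mathsf R(a)f^{s+1}$. Let $V=\mathbf C^2$; the dual $V^*$ has basis $v^*$ and $\eta=e_+v^*$, of weights $-1$ and $1$. In $\Delta\otimes V^*$ the vectors of weight $s$ are the combinations of $1'\otimes v^*$ and $e_-1'\otimes\eta$, which $e_+$ sends to $1'\otimes\eta$ and $(s+1)\,1'\otimes\eta$. So those killed by $e_+$ are the multiples of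
\[
\zeta=(s+1)\,1'\otimes v^*-e_-1'\otimes\eta .
\]
Send $V^*$ to functions by $\eta'\mapsto\langle g\eta',v\rangle$, which is $\mathsf R$-equivariant: $v^*\mapsto g_{22}$, $\eta\mapsto g_{21}$. Multiplying the two maps and writing $(s+1)f^{s+1}=\mathsf R(Z)f^{s+1}$, we send $\zeta$ to $P_1f^{s+1}$ with
\[
P_1=g_{22}\mathsf R(Z)-g_{21}\mathsf R(e_-),\qquad P_1f^{s+1}=(s+1)(g_{11}g_{22}-g_{12}g_{21})f^s=(s+1)f^s .
\]

\emph{The point.} Let $\mathcal W$ be the set of $(g,\xi)$ with $\xi=ch_\varpi+\nu e_+$ and $\operatorname{Ad}(g)\xi\in ch_\varpi+\mathbf Ce_-$. The second condition says that the second column of $g^{-1}$, with entries $-g_{12}$ and $g_{11}$, is an eigenvector of $\xi$ with eigenvalue $-c/8$. Thus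
\[
\mathcal W=\{(g,c,\nu):4\nu g_{11}=c\,g_{12}\},\qquad\Lambda=\mathcal W\cap\{c=0\}=\{\nu=0\}\cup\{g_{11}=0\}.
\]
The two components of $\Lambda$ are the zero section and the conormal bundle of $\{f=0\}$. Take $p=(g_0,e_+)$ with $g_0=e_--e_+$, that is, $g_{11}=g_{22}=0$, $g_{21}=1$, $g_{12}=-1$. Near $p$ we solve for $g_{11}$ and $g_{21}$, so $(c,\nu,g_{12},g_{22})$ are coordinates on $\mathcal W$, and $c$ is a submersion. Since $P_1f=1$, the function $f$ is a local coordinate on $G$, and the modules $\mathcal N(\lambda)$ near $p$ are those of Section~\ref{ss:model} with two dummy variables.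

\emph{The symbol.} On $\mathcal W$, $\sigma(\mathsf R(Z))=c$ and $\sigma(\mathsf R(e_-))=4\nu$, so $\sigma(P_1)=cg_{22}-4\nu g_{21}$, which is $-4$ at $p$. Thus $P_1$ is invertible at $p$, and Theorem~\ref{thm:A} holds with $b=s+1$. Note that $\sigma(P_1)f=c(g_{11}g_{22}-g_{12}g_{21})=c$ on $\mathcal W$: the top part of $b$ describes how $f$ vanishes along $\Lambda$ inside $\mathcal W$.

Had we started from $(s-a)\zeta$, we would have obtained $P_1(\mathsf R(Z)-1-a)$, with polynomial $(s-a)(s+1)$ and symbol $c\,\sigma(P_1)$, which vanishes at $p$. A common factor of the coefficients of $\zeta$ produces a factor $\psi(c)$ in the symbol. Section~\ref{sec:symbol} proves the converse in general.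

\section{The point $p$}\label{sec:point}

\subsection{The variety $\mathcal W$}

We have $D_{A,B}f^s=s(A,B)f^s$ for $(A,B)\in\mathfrak h$, and in particular $s_jf^s=\mathsf R(Z_j)f^s$. So the symbol of $s$ should be the map
\[
\mathbf c:T^*G\to\mathfrak a^*,\qquad\mathbf c(g,\xi)=\sum_{j\in J}\kappa(\xi,Z_j)\varpi_j,
\]
characterized by $\mathbf c(q)(Z)=\sigma(\mathsf R(Z))(q)$ for $Z\in\mathfrak z$, and the symbols should live on
\[
\mathcal W=\{q\in T^*G:\sigma(D_{A,B})(q)=\mathbf c(q)(A,B)\ \text{ for all }(A,B)\in\mathfrak h\}.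
\]
For a subspace $E\subset\mathfrak a^*$ put $\mathfrak h_E=\{(A,B)\in\mathfrak h:\epsilon(A,B)=0\text{ for all }\epsilon\in E\}$ and $\mathcal W_E=\mathcal W\cap\mathbf c^{-1}(E)$; for $c\in\mathfrak a^*$ put $\mathcal W_c=\mathcal W\cap\mathbf c^{-1}(c)$. The functions $\sigma(D_{A,B})$, $(A,B)\in\mathfrak h_E$, vanish on $\mathcal W_E$. Write $\mathfrak h'=\mathfrak h_{\mathfrak a^*}$, so that $\mathfrak h=\mathfrak h'\oplus\bigoplus_j\mathbf C(0,Z_j)$. Since $\sigma(D_{A,B})-\mathbf c(A,B)=\sigma(D_{A,B'})$ with $B'=B-\sum_j\varpi_j(A,B)Z_j$ and $(A,B')\in\mathfrak h'$, the set $\mathcal W$ is the common zero set of the $\sigma(D_{A,B})$, $(A,B)\in\mathfrak h'$. By \eqref{eq:hc}, \eqref{eq:symbolD} and $\mathfrak p^\perp=\mathfrak n$, $(\mathfrak p^-)^\perp=\mathfrak n^-$,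
\begin{equation}\label{eq:Wc}
\mathcal W_c=\{(g,\xi):\xi\in h_c+\mathfrak n,\ \operatorname{Ad}(g)\xi\in h_c+\mathfrak n^-\}.
\end{equation}
So $\mathcal W_0=\Lambda$, the common zero set of all $\sigma(D_{A,B})$, $(A,B)\in\mathfrak h$. Each $\mathcal W_c$ is $H$-stable: $L$ fixes $h_c$, so $\operatorname{Ad}(P)$ preserves $h_c+\mathfrak n$ and $\operatorname{Ad}(P^-)$ preserves $h_c+\mathfrak n^-$. The sets $\mathcal W_E$ are stable under scaling of $\xi$.

For $c\in\mathfrak a^*$ let $d\log f^c=\sum_jc(Z_j)\,df_j/f_j$, a regular 1-form on $\Omega$.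

\begin{lemma}\label{lem:regular}
Let $c$ be regular. Then $\operatorname{Ad}(U)h_c=h_c+\mathfrak n$, $\operatorname{Ad}(U^-)h_c=h_c+\mathfrak n^-$, and
\[
\mathcal W_c=H\cdot(1,h_c)=\{(g,d\log f^c(g)):g\in\Omega\}.
\]
\end{lemma}

\begin{proof}
The orbit $\operatorname{Ad}(U)h_c\subset h_c+\mathfrak n$ is closed by (G2), and has dimension $\dim\mathfrak n$ because $\operatorname{ad}h_c$ is invertible on $\mathfrak n$. So it is all of $h_c+\mathfrak n$; the same argument applies to $U^-$. The Zariski closure of $\exp(\mathbf Ch_c)$ in $T$ is a connected closed subgroup, hence a torus, and its centralizer is the stabilizer of $h_c$ in $G$. By (G3) this stabilizer is connected; its Lie algebra is $\ker\operatorname{ad}h_c=\mathfrak l$; so it is $L$. Let $(g,\xi)\in\mathcal W_c$ and write $\xi=\operatorname{Ad}(u)h_c$, $\operatorname{Ad}(g)\xi=\operatorname{Ad}(u^-)h_c$ with $u\in U$, $u^-\in U^-$. Then $l=(u^-)^{-1}gu$ fixes $h_c$, so $l\in L$ and $(g,\xi)=(u^-l,u)\cdot(1,h_c)$. As $(1,h_c)\in\mathcal W_c$, the first equality follows. The form $d\log f^c$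 is $H$-invariant, since $H$ multiplies each $f_j$ by constants. At $g=1$, where $\mathsf L(A)=\mathsf R(A)$, it takes the value $c(A)$ on $A\in\mathfrak p\cup\mathfrak p^-$, so it is $h_c$ by \eqref{eq:hc}. Its graph over $\Omega=H\cdot1$ is therefore $H\cdot(1,h_c)$.
\end{proof}

Let $W$ be the Zariski closure of the union of the $\mathcal W_c$ with $c$ regular. This union is the image of the injective morphism $(g,c)\mapsto(g,d\log f^c(g))$ on $\Omega\times\{c\text{ regular}\}$, so $W$ is irreducible of dimension $n+k$. It is $H$-stable and contained in $\mathcal W$.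

\subsection{Admissible points}

We look for $p$ in $\Lambda$. Two properties are wanted: $p$ should be a limit of points with regular $\mathbf c$, where the modules are understood, and its $H$-orbit should be as large as possible, which asks for a generic covector in $\mathfrak n$. Call $(g,\xi)$ \emph{admissible} if it lies in $W$ and $\xi$ is a Richardson element. An admissible point lies in $\Lambda$ by \eqref{eq:Wc}, and off the zero section because $\mathfrak n\neq0$; this is where $I\neq S$ is used. The group $H$ preserves the set of admissible points.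

\begin{lemma}\label{lem:exists}
Admissible points exist.
\end{lemma}

\begin{proof}
Let $x$ be a Richardson element. For $\tau\in\mathbf C\setminus\{0\}$ the weight $\tau\delta$ is regular, so Lemma~\ref{lem:regular} gives $u_\tau\in U$ with $\operatorname{Ad}(u_\tau)(\tau h_\delta)=\tau h_\delta+x$. As $G/P^-$ is compact, there are $\tau_l\to0$ and $g_0\in G$ with $u_{\tau_l}P^-\to g_0^{-1}P^-$. A local section of $G\to G/P^-$ lets us write $u_{\tau_l}=g_l^{-1}q_l$ with $g_l\to g_0$ and $q_l\in P^-$. Then $\operatorname{Ad}(g_l)(\tau_lh_\delta+x)=\operatorname{Ad}(q_l)(\tau_lh_\delta)\in\tau_lh_\delta+\mathfrak n^-$, so $(g_l,\tau_lh_\delta+x)\in\mathcal W_{\tau_l\delta}$, and the limit $(g_0,x)$ lies in $W$.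
\end{proof}

Fix an admissible point $p=(g_0,x)$ and put $x'=\operatorname{Ad}(g_0)x\in\mathfrak n^-$. The results of this section and the next hold at every admissible point. For a subspace $E\subset\mathfrak a^*$ with basis $\epsilon_1,\dots,\epsilon_r$, choose $Z^l\in\mathfrak z$ with $\epsilon_{l'}(Z^l)=\delta_{ll'}$ and put $\mathbf c_l=\sigma(\mathsf R(Z^l))$, so that $\mathbf c=\sum_l\mathbf c_l\epsilon_l$ on $\mathcal W_E$ and $\theta\mathbf c_l=\mathbf c_l$. For $E=\mathfrak a^*$ we always take the bases $(\varpi_j)$ and $(Z_j)$.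

\begin{proposition}\label{prop:geometry}
\begin{enumerate}
\item[(a)] $\mathfrak g_x\subset\mathfrak p$, $\mathfrak g_{x'}\subset\mathfrak p^-$, $[\mathfrak p^-,x']=\mathfrak n^-$, and $\dim Hp=n$.
\item[(b)] Near $p$, $\mathcal W_E$ is a manifold of dimension $n+r$, cut out by $n-r$ functions $\sigma(D_{A,B})$, $(A,B)\in\mathfrak h_E$; these and $\mathbf c_1,\dots,\mathbf c_r$ have independent differentials at $p$. So $\mathbf c:\mathcal W_E\to E$ is a submersion at $p$ with zero fiber $\Lambda$. If $E$ contains a regular element, the points with regular $\mathbf c$ are dense in $\mathcal W_E$ near $p$.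
\item[(c)] Near $p$, $\Lambda=Hp$, and $n$ of the fields $\Xi_{A,B}$ form a frame for the tangent spaces of the fibers of $\mathbf c:\mathcal W\to\mathfrak a^*$.
\item[(d)] The maps $\mathcal W\to\mathfrak n\times\mathfrak a^*$, $(g,h_c+\nu)\mapsto(\nu,c)$, and $\Lambda\to\mathfrak n$, $(g,\xi)\mapsto\xi$, are submersions at $p$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By (G1), $\dim(\mathfrak g_x\cap\mathfrak p)=\dim\mathfrak p-\dim\mathfrak n=\dim\mathfrak l=\dim\mathfrak g_x$, so $\mathfrak g_x\subset\mathfrak p$. Since $[\mathfrak p^-,x']\subset\mathfrak n^-$, we have $\dim(\mathfrak g_{x'}\cap\mathfrak p^-)\ge\dim\mathfrak l=\dim\mathfrak g_{x'}$; so equality holds, which gives the next two claims. The field $\Xi_{A,B}$ vanishes at $p$ exactly when $A=-\operatorname{Ad}(g_0)B$ and $[B,x]=0$. Every $B\in\mathfrak g_x$ occurs, because $B\in\mathfrak p$ and $\operatorname{Ad}(g_0)B\in\mathfrak g_{x'}\subset\mathfrak p^-$. Hence $\dim Hp=\dim\mathfrak h-\dim\mathfrak l=n$.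

(b) The map $dF_p\mapsto\{F,\cdot\}_p$ is a linear isomorphism, so by (a) the linear map $(A,B)\mapsto d\sigma(D_{A,B})_p$ on $\mathfrak h$ has rank $n$. On $\mathfrak h'$, of codimension $k$, it has rank at least $n-k$. Choose $D_1,\dots,D_{n-k}$ from $\mathfrak h'$ whose symbols have independent differentials at $p$. Near $p$ their common zero set $Y$ is a connected manifold of dimension $n+k$, and $W\subset\mathcal W\subset Y$. The irreducible variety $W$ has dimension $n+k$ at $p$, so $W=\mathcal W=Y$ near $p$. All $\sigma(D_{A,B})$, $(A,B)\in\mathfrak h'$, vanish on $Y$, so the rank on $\mathfrak h'$ is exactly $n-k$. Therefore the $n$ differentials of $\sigma(D_1),\dots,\sigma(D_{n-k})$ and $\sigma(\mathsf R(Z_j))$, $j\in J$, span a space of dimension $n$ and are independent. Now complete $Z^1,\dots,Z^r$ to a basis of $\mathfrak z$ by a basis $Z'_1,\dots,Z'_{k-r}$ of the annihilator of $E$. The condition $\mathbf c\in E$ reads $\sigma(\mathsf R(Z'_l))=0$ for all $l$, the pairs $(0,Z'_l)$ lie in $\mathfrak h_E$, and $\mathfrak h'\subset\mathfrak h_E$.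 This gives the first two claims. The non-regular elements of $E$ form a finite union of proper hyperplanes if $E$ contains a regular element, and the preimage of this union under a submersion is nowhere dense.

(c) The orbit map $H\to\Lambda$ has rank $n=\dim_p\Lambda$ at the identity, so its image contains a neighborhood of $p$. The $\Xi_{A,B}$ are tangent to the $H$-stable fibers $\mathcal W_c$, which have dimension $n$ near $p$, and $n$ of them are independent at $p$, hence near $p$.

(d) The $\xi$-component of $\Xi_{A,B}(p)$ is $-[B,x]$, so $T_p\Lambda$ maps onto $[\mathfrak p,x]=\mathfrak n$. Since $T_p\Lambda$ is the kernel of the surjection $d\mathbf c:T_p\mathcal W\to\mathfrak a^*$, the first map is a submersion too.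
\end{proof}

Symbols are homogeneous, so we need the usual division properties of local coordinates with control of the degree.

\begin{lemma}\label{lem:division}
Let $j\in\mathbf Z$.
\begin{enumerate}
\item[(a)] The restrictions $\mathcal O(j)_p\to\mathcal O_{\mathcal W_E}(j)_p\to\mathcal O_\Lambda(j)_p$ are surjective.
\item[(b)] If $F\in\mathcal O(j)_p$ vanishes on $\mathcal W_E$, then $F=\sum_lF_l\,\sigma(D_{A_l,B_l})$ with $F_l\in\mathcal O(j-1)_p$ and $(A_l,B_l)\in\mathfrak h_E$.
\item[(c)] If $F\in\mathcal O_{\mathcal W_E}(j)_p$ vanishes on $\Lambda$, then $F=\sum_l\mathbf c_lF_l$ with $F_l\in\mathcal O_{\mathcal W_E}(j-1)_p$.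
\item[(d)] If $F_l\in\mathcal O_{\mathcal W_E}(j)_p$ and $\sum_l\mathbf c_lF_l=0$, then $F_l=\sum_{l'}F_{ll'}\mathbf c_{l'}$ with $F_{ll'}=-F_{l'l}\in\mathcal O_{\mathcal W_E}(j-1)_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose a linear form $\ell$ on $\mathfrak g$ with $\ell(x)=1$ and let $\mathcal S=\{(g,\xi):\ell(\xi)=1\}$. As $(\theta\ell)(p)=1$, we have $T_p(T^*G)=T_p\mathcal S\oplus\mathbf C\theta(p)$. Restriction $\mathcal O(j)_p\to\mathcal O_{\mathcal S,p}$ is bijective, with inverse $F\mapsto\ell(\xi)^jF(g,\xi/\ell(\xi))$, and the same formula works for $\mathcal W_E$ and $\Lambda$, to which $\theta$ is tangent. The $n$ functions of Proposition~\ref{prop:geometry}(b) are homogeneous of degree one and vanish at $p$, so their differentials kill $\theta(p)$ and remain independent on $T_p\mathcal S$. Thus they are part of a coordinate system on $\mathcal S$ in which $\mathcal W_E\cap\mathcal S$ and $\Lambda\cap\mathcal S$ are coordinate subspaces. On $\mathcal S$, statements (a)--(c) are then Taylor expansion in coordinates, and (d)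 is the exactness of the Koszul complex of the regular sequence $\mathbf c_1,\dots,\mathbf c_r$. Extend each function obtained on $\mathcal S$ with the stated degree; both sides of each identity are homogeneous of the same degree and agree on $\mathcal S$.
\end{proof}

\section{Symbol calculus at $p$}\label{sec:modules}

We need $\mathcal N$, a family along the line $\lambda+\mathbf C\delta$, and also $\mathcal D_G[s]f^s$, a family over all of $\mathfrak a^*$, so we treat any affine subspace $\lambda+E$ where $E$ contains a regular element. Let $t_1,\dots,t_r$ be variables, $u=f^{\lambda+\sum t_l\epsilon_l}$ the formal power with $\partial u=\langle d\log f^\lambda+\sum_lt_l\,d\log f^{\epsilon_l},\partial\rangle u$, and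
\[
\mathcal M=\mathcal D_G[t_1,\dots,t_r]u\subset\mathcal O_G[(f^\delta)^{-1}][t_1,\dots,t_r]u .
\]
The $t_l$ commute with $\mathcal D_G$ and $t_lu=(\mathsf R(Z^l)-\lambda(Z^l))u$, so $\mathcal M=\mathcal D_Gu$ is cyclic; it is coherent because $G$ is affine and $\Gamma(G,\mathcal D_G)$ is noetherian. Also $D_{A,B}u=\lambda(A,B)u$ for $(A,B)\in\mathfrak h_E$. Put $\mathcal M_p=(\mathcal E\otimes\mathcal M)_p=\mathcal E_pu$ and $F_j=F_j\mathcal M_p=\mathcal E_p(j)u$. The $t_l$ act $\mathcal E_p$-linearly on $\mathcal M_p$.

\begin{lemma}\label{lem:symbolW}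
The rule $Ku\mapsto\sigma_j(K)|_{\mathcal W_E}$, $K\in\mathcal E_p(j)$, induces an isomorphism $\sigma_j:F_j/F_{j-1}\cong\mathcal O_{\mathcal W_E}(j)_p$. Moreover $t_lF_j\subset F_{j+1}$ and $\sigma_{j+1}(t_ly)=\mathbf c_l\,\sigma_j(y)$ for $y\in F_j$.
\end{lemma}

\begin{proof}
By (E1) and Lemma~\ref{lem:division}(a) it suffices, for the first claim, to show that $Ku\in F_{j-1}$ if and only if $\sigma_j(K)$ vanishes on $\mathcal W_E$.

Suppose it vanishes. By Lemma~\ref{lem:division}(b) and (E1), $K-\sum_lK_lD_{A_l,B_l}\in\mathcal E_p(j-1)$ for some $K_l\in\mathcal E_p(j-1)$ and $(A_l,B_l)\in\mathfrak h_E$, and $K_lD_{A_l,B_l}u=\lambda(A_l,B_l)K_lu\in F_{j-1}$. So $Ku\in F_{j-1}$.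

Conversely, if $Ku\in F_{j-1}$, there is $K'\in\mathcal E_p(j)$ with $\sigma_j(K')=\sigma_j(K)$ and $K'u=0$ at $p$, hence near $p$. At a nearby point where $\sigma_j(K)\neq0$, (E2) gives $u=0$, so the point is not in $\operatorname{Ch}\mathcal M$ by (E3). Thus $\sigma_j(K)$ vanishes on $\operatorname{Ch}\mathcal M$ near $p$, and it remains to show $\mathcal W_E\subset\operatorname{Ch}\mathcal M$ near $p$. As $\operatorname{Ch}\mathcal M$ is closed, Proposition~\ref{prop:geometry}(b) allows us to consider only $q=(g,\xi)\in\mathcal W_E$ with $c=\mathbf c(q)=\sum_lc_l\epsilon_l$ regular. By Lemma~\ref{lem:regular}, $g\in\Omega$ and $\xi=d\log f^c(g)$. Let $K_0$ be a differential operator of order at most $j'$ near $g$, and write $K_0u=\varphi u$ with $\varphi$ polynomial in $t$. Conjugation by $u$ turns a vector field $\partial$ into $\partial+\langle d\log f^\lambda,\partial\rangle+\sum_lt_l\langle d\log f^{\epsilon_l},\partial\rangle$. So $\varphi$ has degree at most $j'$ in $t$, and its part of degree $j'$ is $\sigma_{j'}(K_0)$ evaluated on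 the covector $\sum_lt_l\,d\log f^{\epsilon_l}$. If $K_0u=0$, this vanishes, and $t_l=c_l$ gives $\sigma_{j'}(K_0)(q)=0$. Hence $q\in\operatorname{Ch}\mathcal M$.

Finally, $t_lKu=Kt_lu=K(\mathsf R(Z^l)-\lambda(Z^l))u$.
\end{proof}

The regular element of $E$ is needed: for $E=0$ and $\lambda=0$ we have $\mathcal M=\mathcal O_G$ and $\mathcal M_p=0$, while $\mathcal O_\Lambda(j)_p\neq0$. This is the role of the direction $\delta$ in the definition of $\mathcal N(\lambda)$.

We now specialize the parameters. The danger is that a relation $Ku=\sum_l(t_l-a_l)y_l$ may involve $y_l$ of high order whose top terms cancel; the Koszul property removes such terms.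

\begin{lemma}\label{lem:symbolL}
For $a\in\mathbf C^r$ let $M_a=\mathcal M_p/\sum_l(t_l-a_l)\mathcal M_p$, let $\bar u$ be the image of $u$, and $F_jM_a=\mathcal E_p(j)\bar u$. Then $K\bar u\mapsto\sigma_j(K)|_\Lambda$ induces an isomorphism $\sigma_j:F_jM_a/F_{j-1}M_a\cong\mathcal O_\Lambda(j)_p$. In particular $\bar u\neq0$.
\end{lemma}

\begin{proof}
Let $K\in\mathcal E_p(j)$. If $\sigma_j(K)|_\Lambda=0$, Lemmas~\ref{lem:division}(c) and \ref{lem:symbolW} give $Ku\in\sum_lt_lF_{j-1}+F_{j-1}$, and $t_l$ acts on $M_a$ as the scalar $a_l$; so $K\bar u\in F_{j-1}M_a$. Conversely let $K\bar u\in F_{j-1}M_a$, that is, $Ku=K'u+\sum_l(t_l-a_l)y_l$ with $K'\in\mathcal E_p(j-1)$ and all $y_l\in F_{j'}$ for some $j'$. If $j'\ge j$, the symbols of order $j'+1$ give $\sum_l\mathbf c_l\sigma_{j'}(y_l)=0$, so $\sigma_{j'}(y_l)=\sum_{l'}F_{ll'}\mathbf c_{l'}$ with $(F_{ll'})$ antisymmetric of degree $j'-1$ by Lemma~\ref{lem:division}(d). Lift it to an antisymmetric family $y_{ll'}\in F_{j'-1}$ and replace $y_l$ by $y_l-\sum_{l'}(t_{l'}-a_{l'})y_{ll'}$. By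 antisymmetry $\sum_l(t_l-a_l)y_l$ is unchanged, and the new $y_l$ have zero symbol of order $j'$, so they lie in $F_{j'-1}$. After finitely many steps all $y_l$ lie in $F_{j-1}$. The symbols of order $j$ then give $\sigma_j(K)|_{\mathcal W_E}=\sum_l\mathbf c_l\,\sigma_{j-1}(y_l)$, which vanishes on $\Lambda$. Surjectivity is Lemma~\ref{lem:division}(a). Finally $\sigma_0(\bar u)=1\ne0$.
\end{proof}

For $E=\mathbf C\delta$, $\epsilon_1=\delta$, $t_1=t$ we have $\mathcal M=\mathcal N$ and, by right exactness of the tensor product, $M_0=(\mathcal E\otimes\mathcal N(\lambda))_p$ with $\bar u=u_\lambda$. So Lemma~\ref{lem:symbolL} applies to $(\mathcal E\otimes\mathcal N(\lambda))_p$.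

\begin{corollary}\label{cor:char}
For every $\lambda$, $\operatorname{Ch}\mathcal N(\lambda)=\Lambda$ near $p$, and $\mathcal N(\lambda)$ has multiplicity one along the component $C$ of $\operatorname{Ch}\mathcal N(\lambda)$ through $p$. In particular $p$ is a non-singular point of $\mathbf W_0$.
\end{corollary}

\begin{proof}
Since $u_\lambda\neq0$ at $p$, (E3) gives $p\in\operatorname{Ch}\mathcal N(\lambda)$, and the same holds for every point of $Hp$, since these points are admissible. For $(A,B)\in\mathfrak h$,
\[
(D_{A,B}-\lambda(A,B))f^{\lambda+t\delta}=t\,\delta(A,B)f^{\lambda+t\delta}\in t\mathcal N,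
\]
so the $\sigma(D_{A,B})$ are symbols of operators killing $u_\lambda$, and $\operatorname{Ch}\mathcal N(\lambda)\subset\Lambda$. Near $p$, $\Lambda=Hp$ is a manifold of dimension $n$. By Proposition~\ref{prop:geometry}(b) with $E=0$, $n$ of the $\sigma(D_{A,B})$ have independent differentials at $p$, so they generate the maximal ideal of the local ring of $T^*G$ at the generic point of $C$, which is regular of dimension $n$. At that point $\operatorname{gr}\mathcal N(\lambda)$ is thus a non-zero quotient of the residue field, of length one.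
\end{proof}

\section{The operator $P_i$}\label{sec:operator}

Fix $i\in J$ and put $u'=f^{s+\varpi_i}$. We want $P_i$ with $P_iu'\in\mathbf C[s]f^s$. An element with the semi-invariance of $f^s$ on both sides is such a multiple, because $\Omega$ is a dense $H$-orbit. Every operator on $G$ is a sum of products $\varphi\,\mathsf R(a)$, and to lower the weight by $\varpi_i$ the coefficients $\varphi$ should be matrix coefficients of the module with lowest weight $-\varpi_i$. The problem then becomes one about $\mathfrak g$-modules.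

\subsection{From a tensor product to functions}

Let $V$ be the irreducible module of highest weight $\varpi_i$, with $v$, $v^*$ as in Section~\ref{ss:setting}. For $\eta\in V^*$, $y\in V$ put $m_{\eta,y}(g)=\langle g\eta,y\rangle$. Then $\mathsf R(A)m_{\eta,y}=m_{A\eta,y}$ and $\mathsf L(A)m_{\eta,y}=-m_{\eta,Ay}$. For $\mu\in\mathfrak a^*$ let $\mathbf C[s]_{s+\mu}$ be $\mathbf C[s]$ with $B\in\mathfrak p$ acting by $(s+\mu)(B)$, and let
\[
\Delta(s+\mu)=\mathcal U(\mathfrak g)\otimes_{\mathcal U(\mathfrak p)}\mathbf C[s]_{s+\mu}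
\]
be the generalized Verma module, with generator $1_{s+\mu}$; it is free over $\mathcal U(\mathfrak n^-)\otimes\mathbf C[s]$ on this generator by the Poincar\'e--Birkhoff--Witt (PBW) theorem. Write $1'=1_{s+\varpi_i}$ and $X=\Delta(s+\varpi_i)\otimes V^*$. The tensor identity is the isomorphism $\mathcal U(\mathfrak g)\otimes_{\mathcal U(\mathfrak p)}(\mathbf C[s]_{s+\varpi_i}\otimes V^*)\cong X$, $a\otimes(1\otimes\eta)\mapsto a(1'\otimes\eta)$.

Since $\mathsf R(B)u'=(s+\varpi_i)(B)u'$ for $B\in\mathfrak p$, the map $a1'\mapsto\mathsf R(a)u'$ is well defined on $\Delta(s+\varpi_i)$. So for $y\in V$ we have a map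
\[
\Theta_y:X\to\mathcal O(G)[(f^\delta)^{-1}][s]f^s,\qquad a1'\otimes\eta\mapsto m_{\eta,y}\,\mathsf R(a)u',
\]
which by the Leibniz rule is $\mathcal U(\mathfrak g)[s]$-linear when $\mathfrak g$ acts on the target by $\mathsf R$. As $\mathsf L$ commutes with $\mathsf R$ and $\mathsf L(A)u'=(s+\varpi_i)(A)u'$ for $A\in\mathfrak p^-$,
\begin{equation}\label{eq:left}
\mathsf L(A)\Theta_y(\zeta')=-\Theta_{Ay}(\zeta')+(s+\varpi_i)(A)\,\Theta_y(\zeta')\qquad(A\in\mathfrak p^-,\ \zeta'\in X).
\end{equation}

\subsection{A singular vector with coprime coefficients}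

Let $(\eta_q)$ be a basis of $V^*$. Every element of $X$ is uniquely $\sum_qa_q1'\otimes\eta_q$ with $a_q\in\mathcal U(\mathfrak n^-)\otimes\mathbf C[s]$; we say it vanishes at $\lambda$ if all $a_q(\lambda)\in\mathcal U(\mathfrak n^-)$ are zero.

\begin{lemma}\label{lem:zeta}
There is $0\ne\zeta=\sum_qa_q1'\otimes\eta_q\in X$ with $B\zeta=s(B)\zeta$ for all $B\in\mathfrak p$, such that the closed set $\{\lambda\in\mathfrak a^*:\zeta(\lambda)=0\}$ contains no hypersurface.
\end{lemma}

\begin{proof}
The vector $1'\otimes v^*$ has the right weight but is not killed by $\mathfrak n$. We show that it is singular modulo a submodule, and remove that submodule with the Casimir element.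

The vector $v^*$ is a lowest weight vector of $V^*$, of weight $-\varpi_i$. For $j\in I$ it is killed by the root vector of $-\alpha_j$ and by the coroot of $\alpha_j$, so it spans a trivial module for the corresponding $\mathfrak{sl}_2$. Hence $\mathbf Cv^*$ is $\mathfrak p^-$-stable and $V^*=\mathcal U(\mathfrak n)v^*$ by PBW. It follows that the lowest eigenspace of $h_0$ in $V^*$ is $\mathbf Cv^*$, that the sum $V^*_>$ of the other eigenspaces is a $\mathfrak p$-submodule, and that $\mathfrak p$ acts on $V^*/V^*_>$ by $-\varpi_i$. Induction from $\mathfrak p$ is exact. Let $X_>\subset X$ be induced from $\mathbf C[s]_{s+\varpi_i}\otimes V^*_>$; then $X/X_>\cong\Delta(s)$, with $1'\otimes v^*\mapsto1_s$.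

Filter $V^*_>$ by the eigenvalues of $h_0$, which $\mathfrak n$ raises, and refine using decompositions of the eigenspaces into irreducible $\mathfrak l$-modules. This gives a finite filtration by $\mathfrak p$-submodules whose quotients are $\mathfrak l$-irreducible, killed by $\mathfrak n$, with highest weights $\mu_1,\dots,\mu_e$ satisfying $(\varpi_i+\mu_l)(h_0)>0$. The $l$-th quotient of the induced filtration of $X_>$ is generated over $\mathcal U(\mathfrak g)[s]$ by a highest weight vector of weight $s+\varpi_i+\mu_l$. The Casimir element $\mathsf C$ of $\kappa$ is central and acts on a highest weight vector of weight $\mu$ by $\omega(\mu)=(\mu,\mu+2\rho)$, with $\rho$ the half sum of the positive roots. So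
\[
\Pi=\prod_{l=1}^e\bigl(\mathsf C-\omega(s+\varpi_i+\mu_l)\bigr)
\]
commutes with $\mathcal U(\mathfrak g)[s]$, kills $X_>$, and acts on $\Delta(s)$ by $\prod_l(\omega(s)-\omega(s+\varpi_i+\mu_l))$. The $l$-th factor has linear part $-2(s,\varpi_i+\mu_l)$, whose value at $s=c_0$ is $-2(\varpi_i+\mu_l)(h_0)\neq0$. Hence $\tilde\zeta=\Pi(1'\otimes v^*)$ has non-zero image in $\Delta(s)$. For $B\in\mathfrak p$, $(B-s(B))(1'\otimes v^*)\in X_>$, so $(B-s(B))\tilde\zeta=0$.

Let $\zeta$ be $\tilde\zeta$ divided by the greatest common divisor of its coordinates in a basis of the free $\mathbf C[s]$-module $X$ made of PBW monomials and the $\eta_q$. As $X$ is torsion-free, $(B-s(B))\zeta=0$. If $\zeta$ vanished on an irreducible hypersurface, its equation would divide all coordinates of $\zeta$ by the Nullstellensatz.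
\end{proof}

\begin{lemma}\label{lem:b}
$w:=\Theta_v(\zeta)$ equals $b_if^s$ for some $b_i\in\mathbf C[s]$.
\end{lemma}

\begin{proof}
Write $w=\varphi f^s$; on $\Omega$, $\varphi\in\mathcal O(\Omega)[s]$. For $B\in\mathfrak p$, $\mathsf R(B)w=s(B)w$ gives $\mathsf R(B)\varphi=0$, so $\varphi$ is right $P$-invariant. For $A\in\mathfrak t$, \eqref{eq:left} gives $\mathsf L(A)w=(-\varpi_i+s+\varpi_i)(A)w=s(A)w$, so $\varphi$ is left $T$-invariant. Hence $\varphi|_{U^-}$ is invariant under conjugation by $e^{\tau h_0}$, which sends $\exp Y$ to $\exp(e^{\tau\operatorname{ad}h_0}Y)\to1$ as $\tau\to+\infty$, for $Y\in\mathfrak n^-$. So $\varphi$ is constant on $U^-$, hence on $\Omega=U^-P$, with value $b_i:=\varphi(1)$; and $\Omega$ is dense.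
\end{proof}

Write $a_q=\sum_\gamma a_{q,\gamma}s^\gamma$ with $a_{q,\gamma}\in\mathcal U(\mathfrak n^-)$ and multi-indices $\gamma$, and let $d$ be the maximum of $\deg a_{q,\gamma}+|\gamma|$ over the non-zero terms, $\deg$ being the PBW degree. Since $s_ju'=(\mathsf R(Z_j)-\delta_{ij})u'$, the operator
\[
P_i=\sum_{q,\gamma}m_{\eta_q,v}\,\mathsf R(a_{q,\gamma})\prod_{j\in J}(\mathsf R(Z_j)-\delta_{ij})^{\gamma_j}\in\Gamma(G,\mathcal D_G)
\]
has order at most $d$, does not involve $s$, and satisfies
\begin{equation}\label{eq:bfun}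
P_if^{s+\varpi_i}=w=b_i(s)f^s .
\end{equation}
Passing from $\zeta$ to $w$ seems to lose information, since the components $a_q$ are added up. The left action recovers them.

\begin{lemma}\label{lem:recover}
For each $q$ there is $K_q\in\Gamma(G,\mathcal D_G)[s]$ with $\mathsf R(a_q)u'=K_qw$.
\end{lemma}

\begin{proof}
The set of $y\in V$ with $\Theta_y(\zeta)\in\Gamma(G,\mathcal D_G)[s]w$ is a subspace containing $v$, stable under $\mathfrak p^-$ by \eqref{eq:left}; so it contains $\mathcal U(\mathfrak p^-)v=V$. Let $(y_{q})$ be the basis of $V$ dual to $(\eta_q)$. Then $\Theta_{y_{q'}}(\zeta)=\sum_qm_{\eta_q,y_{q'}}\mathsf R(a_q)u'$, and $(m_{\eta_q,y_{q'}}(g))$ is the matrix of $g$ on $V^*$, invertible over $\mathcal O(G)$.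
\end{proof}

\section{The symbol of $P_i$ at $p$}\label{sec:symbol}

\begin{proposition}\label{prop:main}
$b_i\neq0$ and $\sigma_d(P_i)(p)\neq0$.
\end{proposition}

We apply Section~\ref{sec:modules} with $E=\mathfrak a^*$, base point $\varpi_i$, $t_j=s_j$. So $\mathcal M=\mathcal D_G[s]u'$, and for $\lambda\in\mathfrak a^*$ we have $M_\lambda=\mathcal M_p/\sum_j(s_j-\lambda_j)\mathcal M_p$ with generator $\bar u'$. The element $w=P_iu'$ lies in $F_d\mathcal M_p$, with symbol $\sigma:=\sigma_d(P_i)|_{\mathcal W}$. Let $w_\lambda$ be its image in $M_\lambda$.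

\begin{lemma}\label{lem:nonzero}
The germ $\sigma\in\mathcal O_{\mathcal W}(d)_p$ is not zero. Hence $w\ne0$ and $b_i\neq0$.
\end{lemma}

\begin{proof}
Identify the symmetric algebra of $\mathfrak n^-$ with $\mathbf C[\mathfrak n]$ by $\kappa$, and let $\hat a_q\in\mathbf C[\mathfrak n\times\mathfrak a^*]$ be the part of total degree $d$ of $a_q$; some $\hat a_q$ is non-zero. At a point $(g,h_c+\nu)$ of $\mathcal W$ we have $\sigma(\mathsf R(Y))=\kappa(\nu,Y)$ for $Y\in\mathfrak n^-$ and $\sigma(\mathsf R(Z_j))=c(Z_j)$. So $\sigma=\Phi_v$, where $\Phi_y(g,h_c+\nu)=\sum_qm_{\eta_q,y}(g)\,\hat a_q(\nu,c)$. For $A\in\mathfrak p^-$ the flow $(e^{\tau A}g,\xi)$ of $\Xi_{A,0}$ preserves $\mathcal W$, $\nu$ and $c$, so $\Xi_{A,0}\Phi_y=-\Phi_{Ay}$. If $\Phi_v=0$ near $p$, then $\Phi_y=0$ near $p$ for all $y\in\mathcal U(\mathfrak p^-)v=V$, that is, $g\sum_q\hat a_q(\nu,c)\eta_q=0$. Then all $\hat a_q$ vanish on the image of a neighborhood of $p$, which has interior points by Proposition~\ref{prop:geometry}(d); so all $\hat a_q=0$, a contradiction. By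 Lemma~\ref{lem:symbolW}, $w\notin F_{d-1}\mathcal M_p$.
\end{proof}

Call a germ $F$ at $p$, on $\mathcal W$ or on $\Lambda$, \emph{semi-invariant} if $\Xi_{A,B}F=-\varpi_i(A,B)F$ for all $(A,B)\in\mathfrak h$. This is the behavior of $f_i^{-1}$, and $w$ is, up to a scalar, $f_i^{-1}u'$.

\begin{lemma}\label{lem:semi}
The germ $\sigma$ is semi-invariant. If $w_\lambda\in F_jM_\lambda$, then $\sigma_j(w_\lambda)\in\mathcal O_\Lambda(j)_p$ is semi-invariant.
\end{lemma}

\begin{proof}
Let $D=D_{A,B}$. We have $Dw=s(A,B)w$ by Lemma~\ref{lem:b}, and $Du'=(s+\varpi_i)(A,B)u'$. As the $s_j$ commute with $P_i$, $Dw=[D,P_i]u'+(s+\varpi_i)(A,B)w$, so $([D,P_i]+\varpi_i(A,B)P_i)u'=0$. By (E1) and Lemma~\ref{lem:symbolW}, $\Xi_{A,B}\sigma_d(P_i)+\varpi_i(A,B)\sigma_d(P_i)$ vanishes on $\mathcal W$, to which $\Xi_{A,B}$ is tangent. In $M_\lambda$ we have $Dw_\lambda=\lambda(A,B)w_\lambda$ and $D\bar u'=(\lambda+\varpi_i)(A,B)\bar u'$; writing $w_\lambda=K\bar u'$ with $K\in\mathcal E_p(j)$ we get $([D,K]+\varpi_i(A,B)K)\bar u'=0$ and conclude by Lemma~\ref{lem:symbolL}.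
\end{proof}

Since $H$ is infinitesimally transitive on the fibers of $\mathbf c$, a semi-invariant germ can vanish only along whole fibers. The next lemma makes this precise and keeps track of homogeneity.

\begin{lemma}\label{lem:factor}
There are $m\in\mathbf Z$, a semi-invariant $e\in\mathcal O_{\mathcal W}(m)_p$ with $e(p)\neq0$, and a non-zero homogeneous polynomial $\psi$ on $\mathfrak a^*$ of degree $N=d-m\ge0$, with $\sigma=\psi(\mathbf c)\,e$.
\end{lemma}

\begin{proof}
Take coordinates $(\mathbf c,z)$ on $\mathcal W$ centered at $p$. By Proposition~\ref{prop:geometry}(c), each $\partial_{z_l}$ is a combination of the $\Xi_{A,B}$ with holomorphic coefficients. Hence $\partial_{z_l}\sigma=\phi_l\sigma$ with $\phi_l$ holomorphic, and a germ is killed by all $\Xi_{A,B}$ if and only if it is a function of $\mathbf c$ alone. Solving $\frac{d}{d\tau}\sigma(\mathbf c,\tau z)=\sum_lz_l\phi_l(\mathbf c,\tau z)\,\sigma(\mathbf c,\tau z)$ gives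
\[
\sigma(\mathbf c,z)=\sigma(\mathbf c,0)\,e_1(\mathbf c,z),\qquad e_1=\exp\int_0^1\sum_lz_l\phi_l(\mathbf c,\tau z)\,d\tau .
\]
Here $\sigma(\mathbf c,0)\not\equiv0$ by Lemma~\ref{lem:nonzero}, and it is killed by the $\Xi_{A,B}$; so the unit $e_1$ is semi-invariant. It need not be homogeneous. But $\Xi_{A,B}\,\theta\log e_1=\theta\,\Xi_{A,B}\log e_1=\theta(-\varpi_i(A,B))=0$, so $\theta\log e_1=\rho_1(\mathbf c)$. Put $m=\rho_1(0)$, expand $m-\rho_1=\sum_{|\gamma|\ge1}\rho_\gamma\mathbf c^\gamma$, and let $\chi=\sum_{|\gamma|\geq1}|\gamma|^{-1}\rho_\gamma\mathbf c^\gamma$, a convergent series. On functions of $\mathbf c$ the field $\theta$ acts as $\sum_j\mathbf c_j\partial_{\mathbf c_j}$, so $\theta\chi=m-\rho_1$, and $e=e_1\exp\chi$ is a semi-invariant unit with $\theta e=me$. The quotient $\psi=\sigma/e$ is killed by all $\Xi_{A,B}$, so it is a non-zero power series in $\mathbf c$ with $\sum_j\mathbf c_j\partial_{\mathbf c_j}\psi=(d-m)\psi$. Every monomial in $\psi$ thus has degree $d-m$, which is therefore a non-negative integer.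
\end{proof}

We must show $N=0$. The top symbol alone cannot decide this, so we specialize $s=\lambda$, where the fiber $\Lambda$ is a single orbit and only one order is possible for $w_\lambda$. Put $e_0=e|_\Lambda$ and $F_{-\infty}M_\lambda=\bigcap_jF_jM_\lambda$, an $\mathcal E_p$-submodule since $\mathcal E_p(l)F_j\subset F_{j+l}$.

\begin{lemma}\label{lem:order}
For every $\lambda$, $w_\lambda\in F_mM_\lambda$ and $\sigma_m(w_\lambda)\in\mathbf Ce_0$. If $\sigma_m(w_\lambda)=0$, then $\zeta(\lambda)=0$.
\end{lemma}

\begin{proof}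
If $F$ is a semi-invariant germ on $\Lambda$, then $F/e_0$ is killed by the $\Xi_{A,B}$, which span $T\Lambda$ near $p$; so $F\in\mathbf Ce_0$, and $F=0$ if $F$ is homogeneous of degree $j\neq m$. By Lemmas~\ref{lem:semi} and \ref{lem:symbolL}, $w_\lambda\in F_jM_\lambda$ with $j\neq m$ implies $w_\lambda\in F_{j-1}M_\lambda$. Descending from $j=d$ we reach $F_mM_\lambda$. If $\sigma_m(w_\lambda)=0$, then $w_\lambda\in F_{m-1}M_\lambda$ and the descent never stops, so $w_\lambda\in F_{-\infty}M_\lambda$. By Lemma~\ref{lem:recover}, $\mathsf R(a_q(\lambda))\bar u'=K_q(\lambda)w_\lambda\in F_{-\infty}M_\lambda$ for all $q$. If some $a_q(\lambda)$ were non-zero, of PBW degree $l$, the symbol of order $l$ of $\mathsf R(a_q(\lambda))\bar u'$ would be the pull-back of a non-zero polynomial under the submersion $\Lambda\to\mathfrak n$ of Proposition~\ref{prop:geometry}(d). It would be non-zero, so $\mathsf R(a_q(\lambda))\bar u'\notin F_{l-1}M_\lambda$, a contradiction.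
\end{proof}

So $\sigma_m(w_\lambda)=\tilde\psi(\lambda)e_0$ for a scalar $\tilde\psi(\lambda)$, and $\zeta$ vanishes wherever $\tilde\psi$ does. It remains to see that $\tilde\psi$ is a polynomial with top part $\psi$. For this we trade the $N$ excess orders of $w$ for powers of $s$.

\begin{lemma}\label{lem:expand}
$w=\sum_{|\gamma|\le N}s^\gamma K_\gamma u'$ in $\mathcal M_p$, with $K_\gamma\in\mathcal E_p(m)$.
\end{lemma}

\begin{proof}
We show by induction on $l=0,\dots,N$ that $w=\sum_{|\gamma|\le l}s^\gamma K_\gamma u'$ with $K_\gamma\in\mathcal E_p(d-l)$. For $l=0$ take $K_0=P_i$. Let $l<N$ and $j=d-l>m$. In $M_\lambda$, $w_\lambda=\sum_\gamma\lambda^\gamma K_\gamma\bar u'$ has symbol of order $j$ equal to $\sum_\gamma\lambda^\gamma\sigma_j(K_\gamma)|_\Lambda$, and this is zero for all $\lambda$ because $w_\lambda\in F_mM_\lambda\subset F_{j-1}M_\lambda$. So $\sigma_j(K_\gamma)|_\Lambda=0$ for every $\gamma$, and Lemmas~\ref{lem:division}(c) and \ref{lem:symbolW} give $K_\gamma u'\in\sum_{j'\in J}s_{j'}F_{j-1}+F_{j-1}$. Substituting gives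 the statement for $l+1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:expand}, $\tilde\psi(\lambda)e_0=\sum_{|\gamma|\leq N}\lambda^\gamma\sigma_m(K_\gamma)|_\Lambda$; evaluating at $p$,
\[
\tilde\psi(\lambda)=e(p)^{-1}\sum_{|\gamma|\le N}\lambda^\gamma\,\sigma_m(K_\gamma)(p),
\]
a polynomial of degree at most $N$. In $\mathcal M_p$ the term $s^\gamma K_\gamma u'$ lies in $F_{m+|\gamma|}$, so the symbols of order $d=m+N$ give $\psi(\mathbf c)e=\sum_{|\gamma|=N}\mathbf c^\gamma\sigma_m(K_\gamma)$ on $\mathcal W$. Put $z=0$ in the coordinates of Lemma~\ref{lem:factor} and compare the terms of degree $N$ of these power series in $\mathbf c$: $\psi(\mathbf c)e(p)=\sum_{|\gamma|=N}\mathbf c^\gamma\sigma_m(K_\gamma)(p)$. Thus the part of degree $N$ of $\tilde\psi$ is $\psi\neq0$. If $N>0$, then $\{\tilde\psi=0\}$ is a hypersurface of $\mathfrak a^*$ on which $\zeta$ vanishes by Lemma~\ref{lem:order}, contrary to Lemma~\ref{lem:zeta}. Hence $N=0$, $d=m$, $\psi$ is a non-zero constant, and $\sigma_d(P_i)(p)=\psi\,e(p)\neq0$.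
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The point $p$ was chosen without reference to $i$ and is a non-singular point of $\mathbf W_0$ by Corollary~\ref{cor:char}. By Proposition~\ref{prop:main} and (E2), $b_i\neq0$ and $Q_i=P_i^{-1}\in\mathcal E_p(-d)$ exists; it does not involve $s$, and its principal symbol $\sigma_d(P_i)^{-1}$ is invertible at $p$. The substitution $s_j\mapsto\lambda_j+t$, $f^s\mapsto f^{\lambda+t\delta}$ is $\mathcal D_G$-linear, so \eqref{eq:bfun} gives
\[
P_if_if^{\lambda+t\delta}=b_i(\lambda+t\delta)f^{\lambda+t\delta}\equiv b_i(\lambda)f^{\lambda+t\delta}\pmod{t\mathcal N},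
\]
which is \eqref{eq:first}. Applying $Q_i$ in $(\mathcal E\otimes\mathcal N(\lambda))_p$ gives \eqref{eq:second}.
\end{proof}

\section{Properties of $b_i$}\label{sec:B}

We prove Theorem~\ref{thm:B}. Part (1) is contained in Corollary~\ref{cor:char}; Lemma~\ref{lem:symbolL} is its microlocal form. Let $\mathcal M^0=\mathcal D_G[s]f^s$ be the module of Section~\ref{sec:modules} for $E=\mathfrak a^*$ and base point $0$, and $M^0_\lambda$ its specializations at $p$.

\subsection{Minimality, uniqueness, surjectivity}

\begin{proof}[Proof of (2)]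
By \eqref{eq:bfun}, $b_i\in\mathfrak B_i$. Let $b'f^s=P'f_if^s$ with $P'\in\Gamma(G,\mathcal D_G)[s]$. In $\mathcal M^0_p$ we have $f_if^s=b_iQ_if^s$, so $b'f^s=b_iy$ with $y=P'Q_if^s$. Let $\pi$ be an irreducible factor of $b_i$. If $\pi(\lambda)=0$, then $b'(\lambda)$ kills the generator of $M^0_\lambda$, which is non-zero by Lemma~\ref{lem:symbolL}; so $b'(\lambda)=0$, and $\pi$ divides $b'$. Multiplication by $\pi$ is injective on $\mathcal M^0$, a submodule of a free $\mathcal O_G[(f^\delta)^{-1}][s]$-module, hence on $\mathcal M^0_p$ by flatness (E3). So $(b'/\pi)f^s=(b_i/\pi)y$, and induction on the number of factors gives $b_i\mid b'$.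
\end{proof}

\begin{proof}[Proof of (3)]
Let $j$ be the order of $Q'$ and $\sigma'$ its principal symbol. By \eqref{eq:second} for both triples, $b'(\lambda)Q'(\lambda)u_\lambda=b_i(\lambda)Q_iu_\lambda$ at $p$. Let $b'(\lambda)b_i(\lambda)\neq0$. Both principal symbols are non-zero at $p\in\Lambda$, so by Lemma~\ref{lem:symbolL} the left side lies in $F_j\setminus F_{j-1}$ and the right side in $F_{-d}\setminus F_{-d-1}$. Hence $j=-d$ and $b'(\lambda)\sigma'(p)=b_i(\lambda)\sigma_{-d}(Q_i)(p)$. This identity of polynomials holds on a dense set, hence everywhere.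
\end{proof}

\begin{proof}[Proof of (4)]
The image of the map is $\mathcal D_Gf_iu_\lambda$. If $b_i(\lambda)\neq0$, it contains $u_\lambda$ by \eqref{eq:first}. If it contains $u_\lambda$, then $u_\lambda=Kf_iu_\lambda$ near $g_0$ for an operator $K$, and \eqref{eq:second} gives $u_\lambda=b_i(\lambda)KQ_iu_\lambda$ at $p$. Since $u_\lambda\neq0$ at $p$, $b_i(\lambda)\neq0$.
\end{proof}

\subsection{The degree}

\begin{proof}[Proof of (5)]
Consider $P_if_if^s=b_if^s$ in $\mathcal M^0_p$. The left side lies in $F_d$, with symbol $\sigma_d(P_i)f_i|_{\mathcal W}$. This germ is non-zero, because $\sigma_d(P_i)(p)\neq0$ and $f_i\neq0$ at the points with regular $\mathbf c$ (Lemma~\ref{lem:regular}), which are dense. Let $b_i^{\mathrm{top}}$ be the homogeneous part of top degree of $b_i$. By Lemma~\ref{lem:symbolW} the right side lies in $F_{\deg b_i}$ with symbol $b_i^{\mathrm{top}}(\mathbf c)$, non-zero because $\mathbf c$ is a submersion. Hence $\deg b_i=d=\operatorname{ord}P_i$ and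
\begin{equation}\label{eq:top}
b_i^{\mathrm{top}}(\mathbf c)=\sigma_d(P_i)\,f_i\qquad\text{on }\mathcal W\text{ near }p .
\end{equation}
It remains to compute $d=m$, the degree of the semi-invariant unit $e$; this is possible because $\theta(p)$ is tangent to $Hp$. Let $B\in\mathfrak p$ with $[B,x]=x$; such $B$ exist since $[\mathfrak p,x]=\mathfrak n$. By Proposition~\ref{prop:geometry}(a) there is $A\in\mathfrak p^-$ with $[A,x']=x'=[\operatorname{Ad}(g_0)B,x']$, and $A-\operatorname{Ad}(g_0)B\in\mathfrak g_{x'}\subset\mathfrak p^-$; so $B'=\operatorname{Ad}(g_0)B\in\mathfrak p^-$. The flow of $\Xi_{-B',B}$ through $p$ is $(e^{-\tau B'}g_0e^{\tau B},\operatorname{Ad}(e^{-\tau B})x)=(g_0,e^{-\tau}x)$, so $\Xi_{-B',B}(p)=-\theta(p)$. Applying both sides to $e$ gives $-(\varpi_i(B)-\varpi_i(B'))e(p)=-m\,e(p)$.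
\end{proof}

\begin{example}\label{ex:grass}
Let $G=\mathrm{SL}_{2l}$ and $J=\{l\}$, in $l\times l$ blocks: $f=f_l$ is the determinant of the upper left block, $\varpi_l$ on $\mathfrak p$ and $\mathfrak p^-$ is the trace of that block, and $\mathfrak n$ is the upper right block. Let $x$ have upper right block $1$. For $y\in\mathrm{GL}_l$ and $\mu^{2l}\det y=1$, the element $\operatorname{diag}(\mu y,\mu)\in L$ moves $x$ to the element with block $y$, so $x$ is a Richardson element. Let $B=\frac12\operatorname{diag}(1,-1)$; then $[B,x]=x$, $h_\delta$ is a non-zero multiple of $B$, and $\operatorname{Ad}(e^{zx})B=B-zx$. So in Lemma~\ref{lem:exists} we may take $u_\tau=e^{zx}$ with $z\to\infty$ as $\tau\to0$. Under $gP^-\mapsto g(0\oplus\mathbf C^l)$, the coset $e^{zx}P^-$ is the subspace $\{(zy,y)\}$, which tends to $\mathbf C^l\oplus0$. We may thus take $g_0(y_1,y_2)=(-y_2,y_1)$, and $\operatorname{Ad}(g_0)B=-B$. Part (5) gives $\deg b_l=l/2+l/2=l$, in agreement with Section~\ref{sec:sl2} for $l=1$.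
\end{example}

\subsection{The linear factors}

\begin{proof}[Proof of (6)]
A zero of $b_i$ forces a generalized Verma module to be reducible, which confines the zeros to countably many hyperplanes; then \eqref{eq:top} identifies their directions.

Let $Y$ be an irreducible component of $\{b_i=0\}$ and $Y_0=\{\lambda\in Y:\zeta(\lambda)=0\}$, a proper closed subset of $Y$ by Lemma~\ref{lem:zeta}. Let $\lambda\in Y\setminus Y_0$ and $\lambda'=\lambda+\varpi_i$. Setting $s=\lambda$ maps $\mathcal O(G)[(f^\delta)^{-1}][s]f^s$ to $\mathcal O(G)[(f^\delta)^{-1}]f^\lambda$ and $w$ to $b_i(\lambda)f^\lambda=0$. By Lemma~\ref{lem:recover}, $\mathsf R(a_q(\lambda))f^{\lambda'}=0$ for all $q$, where $f^{\lambda'}=f_if^\lambda\neq0$, and some $a_q(\lambda)\ne0$. So the homomorphism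
\[
\mathcal U(\mathfrak g)\otimes_{\mathcal U(\mathfrak p)}\mathbf C_{\lambda'}\to\mathcal O(G)[(f^\delta)^{-1}]f^\lambda,\qquad a\otimes1\mapsto\mathsf R(a)f^{\lambda'},
\]
has a non-zero kernel that does not contain $1\otimes1$. The source is $\mathcal U(\mathfrak n^-)\otimes1$, so its weights are $\lambda'-\beta$ with $\beta$ a sum of roots of $\mathfrak n$, and $\beta=0$ only for $\mathbf C(1\otimes1)$. A weight vector of the kernel whose weight $\lambda'-\beta$ is maximal is a highest weight vector, and $\beta(h_0)>0$. The Casimir element acts on the source by a scalar, so $\omega(\lambda')=\omega(\lambda'-\beta)$, that is,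
\[
(\lambda,\beta)+(\varpi_i+\rho,\beta)-\tfrac12(\beta,\beta)=0 .
\]
This is the equation of an affine hyperplane $\mathcal H_\beta$ of $\mathfrak a^*$, since $(c_0,\beta)=\beta(h_0)\neq0$. Thus $Y$ is the union of $Y_0$ and the countably many closed sets $Y\cap\mathcal H_\beta$. A proper Zariski closed subset of the irreducible variety $Y$ is nowhere dense in the classical topology, so by Baire's theorem $Y\subset\mathcal H_\beta$ for some $\beta$, and $Y=\mathcal H_\beta$ by dimension. Hence $b_i$ is a constant times a product of forms $(s,\beta)+(\varpi_i+\rho,\beta)-\frac12(\beta,\beta)$, and $b_i^{\mathrm{top}}$ is a constant times the product of the $(s,\beta)$.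

Let $c$ be regular and small. As $\mathbf c$ is a submersion, there is a point of $\mathcal W_c$ near $p$; there $\sigma_d(P_i)\neq0$ by continuity and $f_i\neq0$ by Lemma~\ref{lem:regular}. So $b_i^{\mathrm{top}}(c)\neq0$ by \eqref{eq:top}, and by homogeneity this holds for all regular $c$. For each $\beta$ that occurs, the hyperplane $\{c:(c,\beta)=0\}$ of $\mathfrak a^*$ is therefore contained in the finite union of the hyperplanes $\{c:(c,\alpha)=0\}$, $\alpha$ a root of $\mathfrak n$, and so equals one of them. The forms $(\cdot,\beta)$ and $(\cdot,\alpha)$ on $\mathfrak a^*$ are then proportional, and evaluation at $c_0$ gives the ratio $\beta(h_0)/\alpha(h_0)\in\mathbf Q_{>0}$. The corresponding factor of $b_i$ is a constant times $(s,\alpha)+r$ with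
\[
r=\frac{\alpha(h_0)}{\beta(h_0)}\Bigl((\varpi_i+\rho,\beta)-\tfrac12(\beta,\beta)\Bigr),
\]
which is rational because $\kappa$ takes integer values on coroots, so that $(\ ,\ )$ takes rational values on weights.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Highest Weight Modules and $b$-Functions of Semi-invariants},
\texttt{https://ems.press/content/serial-article-files/40525?nt=1}.

\bibitem{SKK}
Sato, Kawai and Kashiwara, Lecture Notes in Mathematics 287, Chapter II.

\end{thebibliography}
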